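
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Secluded partitions of $\mathbb{R}^d$ beyond the bound $\varepsilon\le\frac{1}{2d}$}


\begin{abstract}
A partition of $\mathbb{R}^d$ is $(k,\varepsilon)$-secluded if every closed $\ell_\infty$ ball of radius $\varepsilon$ meets at most $k$ of its members. It was asked whether a $(d+1,\varepsilon)$-secluded partition whose members have $\ell_\infty$ diameter at most $1$ must satisfy $\varepsilon\le\frac1{2d}$. We show that the answer is no for every $d\ge12$, and that for large $d$ the bound fails by a factor of at least $\frac98-o(1)$. In the other direction, the Brunn--Minkowski inequality shows that it cannot fail by more than a factor $(1+o(1))\ln d$.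
\end{abstract}

\section{The question and the results}

For $p\in\mathbb{R}^d$ and $r>0$ let $\bar B_r(p)=\{x\in\mathbb{R}^d:\|x-p\|_\infty\le r\}$, an axis-aligned closed cube of side $2r$. For $X\subseteq\mathbb{R}^d$ let $\operatorname{diam}_\infty(X)=\sup\{\|x-y\|_\infty:x,y\in X\}$. A \emph{partition} of $\mathbb{R}^d$ is a family of nonempty, pairwise disjoint sets with union $\mathbb{R}^d$; its members need not be measurable or regular in any sense. Given $k\in\mathbb{N}$ and $\varepsilon\in(0,\infty)$, a partition $\mathcal P$ is \emph{$(k,\varepsilon)$-secluded} if for every $p\in\mathbb{R}^d$ the ball $\bar B_\varepsilon(p)$ meets at most $k$ members of $\mathcal P$.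

Thus $k$ measures how many members can come together near a point, and $\varepsilon$ is the scale on which this is required. Without a bound on the members the notion is empty, since the partition $\{\mathbb{R}^d\}$ is $(1,\varepsilon)$-secluded for every $\varepsilon$; the natural normalization is $\operatorname{diam}_\infty(X)\le1$ for all members $X$. For partitions into axis-aligned unit cubes the smallest possible $k$ is $d+1$, the largest possible $\varepsilon$ for $k=d+1$ is $\frac1{2d}$, and both are attained together. Moreover, for $d=1$ and $d=2$ it is known that $\varepsilon\le\frac1{2d}$ holds for all $(d+1,\varepsilon)$-secluded partitions with members of diameter at most $1$, cubes or not. This suggests the following statement for every $d\ge1$; to prove or disprove it is a problem from \cite{PMS}: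
\begin{equation}\label{eq:question}
\begin{minipage}{0.82\textwidth}
if $\mathcal P$ is a $(d+1,\varepsilon)$-secluded partition of $\mathbb{R}^d$ with $\operatorname{diam}_\infty(X)\le 1$ for all $X\in\mathcal P$, then $\varepsilon\le\frac1{2d}$.
\end{minipage}
\end{equation}

We show that \eqref{eq:question} is false for all $d\ge12$. Let $\varepsilon^*(d)$ be the supremum of all $\varepsilon$ for which a $(d+1,\varepsilon)$-secluded partition of $\mathbb{R}^d$ with all members of $\ell_\infty$ diameter at most $1$ exists.

\begin{theorem}\label{thm:first}
For every $d\ge16$ there is a $\bigl(d+1,\frac1{2(d-1)}\bigr)$-secluded partition of $\mathbb{R}^d$ whose members have $\ell_\infty$ diameter at most $1$. Hence \eqref{eq:question} fails for every $d\ge16$.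
\end{theorem}

\begin{theorem}\label{thm:second}
\begin{enumerate}
\item[(i)] For every $d\ge12$ there is a $\bigl(d+1,\frac1{2(d-1)}\bigr)$-secluded partition of $\mathbb{R}^d$ whose members have $\ell_\infty$ diameter at most $1$. Hence \eqref{eq:question} fails for every $d\ge12$.
\item[(ii)] For $d\ge16$ and $q=\lfloor (d-7)/9\rfloor$ there is a $\bigl(d+1,\frac1{2(d-q)}\bigr)$-secluded partition of $\mathbb{R}^d$ whose members have $\ell_\infty$ diameter at most $1$. Hence $\liminf_{d\to\infty}2d\,\varepsilon^*(d)\ge\frac98$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:upper}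
For all $d\ge1$ we have $(1+2\varepsilon^*(d))^d\le d+1$. Hence $\limsup_{d\to\infty}\frac{2d\,\varepsilon^*(d)}{\ln d}\le1$.
\end{theorem}

In Theorems~\ref{thm:first} and~\ref{thm:second} the members are, up to scaling, finite unions of half-open unit cubes. The methods below do not decide \eqref{eq:question} for $3\le d\le11$, and they do not determine the order of $\varepsilon^*(d)$.

\medskip
\noindent\textbf{The idea.} The value $\frac1{2d}$ is also attained by a staggered arrangement of \emph{bricks} with sides $1,2,\dots,d$, scaled by $\frac1d$. Only the longest side of such a brick matters for the diameter. So we try to shorten the side of length $d$ at the expense of the side of length $1$: in the plane of these two directions we replace the brick $1\times d$ by a strip that runs diagonally. A diagonal strip can be long and still have small extent in each coordinate. The difficulty is to do this without letting more than $d+1$ members come together. What makes it possible is that, in the stacking argument that produces the bricks, the sizes of the members are governed by how much certain functions can vary in the worst case,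 whereas the number of members that meet is governed by how much they vary \emph{simultaneously}.

Theorem~\ref{thm:first} is proved in Sections~\ref{sec:lattice}--\ref{sec:first} by a short construction. Section~\ref{sec:second} refines the planar ingredient and proves Theorem~\ref{thm:second}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and is independent of the rest.

\section{From the lattice to space}\label{sec:lattice}

All constructions take place in $\mathbb{Z}^d$. A \emph{window} in $\mathbb{Z}^n$ is a set $w+\{0,1\}^n$ with $w\in\mathbb{Z}^n$; it plays the role of a small ball. We say that an integer-valued function \emph{varies by at most $h$} on a set if any two of its values there differ by at most $h$.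

\begin{lemma}\label{lem:lattice}
Let $D\ge1$ be an integer. Suppose that $\mathcal Q$ is a partition of $\mathbb{Z}^d$ such that every window meets at most $d+1$ members, and every coordinate varies by at most $D-1$ on each member. Then there is a $\bigl(d+1,\frac1{2D}\bigr)$-secluded partition of $\mathbb{R}^d$ whose members have $\ell_\infty$ diameter at most $1$ and are finite unions of translates of $[0,\frac1D)^d$.
\end{lemma}

\begin{proof}
Take the preimages of the members of $\mathcal Q$ under the coordinatewise floor map $\mathbb{R}^d\to\mathbb{Z}^d$. They partition $\mathbb{R}^d$, and each is a union of half-open unit cubes, finitely many because each coordinate takes at most $D$ values on a member of $\mathcal Q$. On a closed interval $[a,a+1]$ the floor takes only the values $\lfloor a\rfloor$ and $\lfloor a\rfloor+1$. So a closed unit cube is mapped into a window and meets at most $d+1$ preimages. Two points of one preimage have floors differing by at most $D-1$ in each coordinate, so their coordinates differ by less than $D$. Now scale by $\frac1D$: the diameters become at most $1$, and the closed unit cubes become exactly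 the closed balls of radius $\frac1{2D}$.
\end{proof}

\section{Stacking bricks}\label{sec:bricks}

Begin with $d=2$. Cut each column $\{x\}\times\mathbb{Z}$ into dominoes $\{x\}\times\{c,c+1\}$, with $c$ even if $x$ is even and $c$ odd if $x$ is odd. In a window $\{x,x+1\}\times\{y,y+1\}$ one of the two columns shows a single domino and the other shows parts of two, so every window meets exactly $3=d+1$ members. Without the stagger some windows would meet $4$. The rule that produces the stagger is that the label $c$ of a domino is congruent modulo $2$ to the label $x$ of its column. The next lemma iterates this rule, for arbitrary functions in place of the coordinates.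

For a function $f$ and a window $W$ put $\operatorname{osc}_Wf=\max_Wf-\min_Wf$.

\begin{lemma}\label{lem:bricks}
Let $f_1,\dots,f_n:\mathbb{Z}^d\to\mathbb{Z}$ and let $r_1,\dots,r_n\ge0$ be integers such that $\operatorname{osc}_Wf_j\le r_j$ for every window $W$ and every $j$. Put $M_j=1+r_1+\dots+r_{j-1}$. For $v\in\mathbb{Z}^d$ let $\sigma_0(v)=0$ and, for $j=1,\dots,n$, let $\sigma_j(v)$ be the unique integer with
\begin{equation}\label{eq:labels}
\sigma_j(v)\equiv\sigma_{j-1}(v)\pmod{M_j},\qquad f_j(v)-M_j<\sigma_j(v)\le f_j(v).
\end{equation}
Let $\mathcal Q$ be the partition of $\mathbb{Z}^d$ into the classes of points with the same labels $(\sigma_1,\dots,\sigma_n)$. Then: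
\begin{enumerate}
\item[(a)] the member with labels $(\sigma_1,\dots,\sigma_n)$ is $\{v:\ \sigma_j\le f_j(v)\le\sigma_j+M_j-1\text{ for all }j\}$; in particular, $f_j$ varies by at most $M_j-1$ on it;
\item[(b)] every window $W$ meets at most $1+\sum_{j=1}^n\operatorname{osc}_Wf_j$ members.
\end{enumerate}
\end{lemma}

Everything below rests on an asymmetry in this lemma: the moduli $M_j$, and hence the sizes of the members, involve the uniform bounds $r_j$, whereas (b) involves only the sum of the oscillations on one and the same window. The congruences are essential for (b). If $n=d$, the $f_j$ are the coordinates and $r_j=1$, and if all labels $\sigma_j$ were instead required to be divisible by $M_j=j$ for $j\ge1$, then only the first coordinate would be cut into single values in the same way as before; the result would be an unstaggered grid of bricks, in which some windows meet $2^d$ members.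

\begin{proof}
(a) Points of the member satisfy the inequalities by \eqref{eq:labels}. Conversely, the labels of a member satisfy the congruences in \eqref{eq:labels}, with $\sigma_0=0$. If $v$ satisfies all the inequalities and $\sigma_{j-1}(v)=\sigma_{j-1}$, then $\sigma_j$ satisfies both conditions that define $\sigma_j(v)$, so $\sigma_j(v)=\sigma_j$. By induction $v$ has the labels of the member.

(b) Fix $W$, put $o_j=\operatorname{osc}_Wf_j$ and $M_{n+1}=M_n+r_n$, and let $\Sigma_j$ be the set of tuples $(\sigma_1,\dots,\sigma_j)$ attained on $W$. The last entry of the empty tuple is understood to be $\sigma_0=0$. To count the extensions of a tuple efficiently we must know that different tuples prescribe different residues to the next label. So we prove two statements together by induction on $j$: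
\begin{enumerate}
\item[(I)] different tuples $(\sigma_1,\dots,\sigma_j)$ in $\Sigma_j$ have last entries $\sigma_j$ that are incongruent modulo $M_{j+1}$;
\item[(II)] $|\Sigma_j|\le1+o_1+\dots+o_j$.
\end{enumerate}
For $j=0$ there is only the empty tuple, and both hold. Let $j\ge1$, and let $m=\min_Wf_j$, so that $f_j$ takes values in $[m,m+o_j]$ on $W$. Every label $\sigma_j$ attained on $W$ lies in $(m-M_j,m+o_j]$, which contains exactly $M_j+o_j\le M_{j+1}$ integers.

For (I), suppose that two tuples in $\Sigma_j$ have $\sigma_j\equiv\sigma_j'\pmod{M_{j+1}}$. Both labels lie in a set of at most $M_{j+1}$ consecutive integers, so $\sigma_j=\sigma_j'$. Hence $\sigma_{j-1}\equiv\sigma_j=\sigma'_j\equiv\sigma_{j-1}'\pmod{M_j}$, and by (I) for $j-1$ the tuples also agree in their first $j-1$ entries.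

For (II), consider a tuple in $\Sigma_{j-1}$ whose last entry has residue $\rho$ modulo $M_j$. The number of its extensions in $\Sigma_j$ is at most the number of integers in $(m-M_j,m+o_j]$ that are congruent to $\rho$ modulo $M_j$. Exactly one of these lies in $(m-M_j,m]$; the others lie in $(m,m+o_j]$. By (I) for $j-1$, different tuples have different residues $\rho$, so each of the $o_j$ integers in $(m,m+o_j]$ is counted for at most one tuple. Summing over the tuples gives $|\Sigma_j|\le|\Sigma_{j-1}|+o_j$.

The case $j=n$ of (II) is the claim.
\end{proof}

With $n=d$, $f_j$ equal to the $j$-th coordinate and $r_j=1$, we have $M_j=j$: the members are bricks $1\times2\times\dots\times d$, every window meets at most $d+1$ of them, and Lemma~\ref{lem:lattice} with $D=d$ gives a $(d+1,\frac1{2d})$-secluded partition. In particular $\varepsilon^*(d)\ge\frac1{2d}$. To do better we must reduce $D$.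

\section{Exchange pairs}\label{sec:exchange}

We want to replace two coordinates $x,y$ by two functions $s,t$ of $(x,y)$ with the following property.

\begin{definition}
Functions $s,t:\mathbb{Z}^2\to\mathbb{Z}$ form an \emph{exchange pair} if on every window $W$ in $\mathbb{Z}^2$
\[
\operatorname{osc}_Ws\le1,\qquad\operatorname{osc}_Wt\le2,\qquad\operatorname{osc}_Ws+\operatorname{osc}_Wt\le2.
\]
\end{definition}

The coordinates $x,y$ themselves form an exchange pair, and using them below would lead to bricks again. The gain will come from pairs in which $t$ really uses its permission to oscillate by $2$. The third inequality keeps the count in Lemma~\ref{lem:bricks}(b) unchanged.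

\begin{proposition}\label{prop:mix}
Let $(s,t)$ be an exchange pair, let $q\ge1$ and $d\ge2q$, and write the coordinates of $\mathbb{Z}^d$ as $x_1,y_1,\dots,x_q,y_q,z_1,\dots,z_{d-2q}$. There is a partition of $\mathbb{Z}^d$ such that every window meets at most $d+1$ members, and on each member, for all $i\in\{1,\dots,q\}$ and $l\in\{1,\dots,d-2q\}$,
\begin{enumerate}
\item[] $s(x_i,y_i)$ varies by at most $i-1$,
\item[] $z_l$ varies by at most $q+l-1\le d-q-1$,
\item[] $t(x_i,y_i)$ varies by at most $m_i-1$, where $m_i=d+q+1-2i$.
\end{enumerate}
\end{proposition}

\begin{proof}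
Put $s_i=s(x_i,y_i)$ and $t_i=t(x_i,y_i)$, and apply Lemma~\ref{lem:bricks} to the functions in the order
\[
s_1,\dots,s_q,\quad z_1,\dots,z_{d-2q},\quad t_q,t_{q-1},\dots,t_1,
\]
with bounds $r=1$ for the $s_i$ and $z_l$, and $r=2$ for the $t_i$. The bounds hold because a window in $\mathbb{Z}^d$ projects onto a window in each coordinate plane. The modulus of a function is $1$ plus the sum of the bounds of its predecessors, so it is $i$ for $s_i$, $q+l$ for $z_l$, and $1+q+(d-2q)+2(q-i)=m_i$ for $t_i$. The variations follow from Lemma~\ref{lem:bricks}(a). On every window the oscillations sum to at most $2q+(d-2q)=d$, because $\operatorname{osc}s_i+\operatorname{osc}t_i\le2$ for each $i$. So Lemma~\ref{lem:bricks}(b) gives at most $d+1$ members.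
\end{proof}

The order is chosen as follows. The $s_i$ come first so that they are confined most tightly. The $z_l$ come next, with moduli at most $d-q$. The $t_i$ come last because they can afford large moduli, and in reverse order so that the loosest $s_i$ is paired with the tightest $t_i$. Note that here the bounds sum to $d+q$, although the oscillations on any one window sum to at most $d$.

With $D=d-q$ the $z_l$ already satisfy the requirement of Lemma~\ref{lem:lattice}. What remains is a problem in the plane: find an exchange pair for which the bounds on $s$ and $t$ force $x$ and $y$ to vary by at most $d-q-1$.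

\section{The first pair and the proof of Theorem~\ref{thm:first}}\label{sec:first}

Take $q=1$. Then $s$ is constant on each member and $t$ varies by at most $d-1$, and we want $x$ and $y$ to vary by at most $d-2$. If we could take $t=x+y$ and confine $x-y$ to a bounded range, then $x$ and $y$ would vary only by about $d/2$. But $x+y$ oscillates by $2$ on every window. This would leave no room for $s$, which would have to be constant and would not confine $x-y$ at all. The compromise is to let $t$ skip one third of the steps and to use the skipped steps for $s$.

Throughout, for integers $x$ put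
\[
p(x)=\lfloor x/3\rfloor,\qquad F(x)=x-p(x),\qquad G(x)=x+p(x).
\]
So $p(x+3)=p(x)+1$, $F(x+3)=F(x)+2$ and $G(x+3)=G(x)+4$. Since $p+F$ is the identity and both functions are nondecreasing,
\begin{equation}\label{eq:step}
\text{in the step } x\to x+1 \text{ exactly one of } p,F \text{ increases, by } 1;\ \text{it is } p \text{ if and only if } x\equiv2\!\!\pmod 3.
\end{equation}
We need two more facts. For integers $u$ and $n\ge0$,
\begin{equation}\label{eq:growth}
G(u+n)-G(u)\ \ge\ n+\lfloor n/3\rfloor\ \ge\ \tfrac13(4n-2).
\end{equation}
And if $a,b\in\mathbb{Z}$, $\delta=p(a)-p(b)$ and $\beta=b-3p(b)\in\{0,1,2\}$, then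
\begin{equation}\label{eq:identity}
F(a)+F(b)=G(a)+\beta-2\delta .
\end{equation}
Indeed, with $a=3i+\alpha$, where $i=p(a)$, and $b=3(i-\delta)+\beta$, the left side is $(2i+\alpha)+(2i-2\delta+\beta)$, and $G(a)=4i+\alpha$.

\medskip
\noindent\textbf{The pair.} Let
\[
s(x,y)=\Bigl\lfloor\frac{p(x)-p(y)}2\Bigr\rfloor,\qquad t(x,y)=F(x)+F(y).
\]

\begin{lemma}\label{lem:pair1}
This is an exchange pair.
\end{lemma}

\begin{proof}
Consider the window with lower-left corner $(x,y)$, and apply \eqref{eq:step} to the steps $x\to x+1$ and $y\to y+1$. If $F$ increases in both steps, then $p(x)-p(y)$ and hence $s$ are constant on the window, and $\operatorname{osc}t=2$. If $p$ increases in exactly one of them, then $p(x)-p(y)$ takes two consecutive values, so $\operatorname{osc}s\le1$, and $\operatorname{osc}t=1$. If $p$ increases in both, then $t$ is constant, and $p(x)-p(y)$ takes three consecutive values, so its half, rounded down, takes two consecutive values and $\operatorname{osc}s=1$.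
\end{proof}

The halving in $s$ matters in the last case: $p(x)-p(y)$ itself oscillates by $2$ there. With the bound $r=2$ for the first function in the order used in Proposition~\ref{prop:mix}, the modulus of $z_{d-2}$ would be $d$, and nothing would be gained.

The two coordinates play the same role. Let $\tau(x,y)=(y+3,x)$. Then
\begin{equation}\label{eq:tau1}
s\circ\tau=-s,\qquad t\circ\tau=t+2 .
\end{equation}
For if $p(x)-p(y)=2s+\delta$ with $\delta\in\{0,1\}$, then $p(y+3)-p(x)=2(-s)+(1-\delta)$; and $F(y+3)+F(x)=t+2$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.27]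
\fill[gray!30] (-1,-1)--(1,-1)--(1,-2)--(2,-2)--(2,-3)--(3,-3)--(3,0)--(6,0)--(6,3)--(9,3)--(9,6)--(12,6)--(12,9)--(14,9)--(14,10)--(13,10)--(13,11)--(11,11)--(11,12)--(9,12)--(9,9)--(6,9)--(6,6)--(3,6)--(3,3)--(0,3)--(0,0)--(-1,0)--cycle;
\begin{scope}
\clip (-1,-1)--(1,-1)--(1,-2)--(2,-2)--(2,-3)--(3,-3)--(3,0)--(6,0)--(6,3)--(9,3)--(9,6)--(12,6)--(12,9)--(14,9)--(14,10)--(13,10)--(13,11)--(11,11)--(11,12)--(9,12)--(9,9)--(6,9)--(6,6)--(3,6)--(3,3)--(0,3)--(0,0)--(-1,0)--cycle;
\draw[gray] (-1,-3) grid (14,12);
\end{scope}
\draw[thick] (-1,-1)--(1,-1)--(1,-2)--(2,-2)--(2,-3)--(3,-3)--(3,0)--(6,0)--(6,3)--(9,3)--(9,6)--(12,6)--(12,9)--(14,9)--(14,10)--(13,10)--(13,11)--(11,11)--(11,12)--(9,12)--(9,9)--(6,9)--(6,6)--(3,6)--(3,3)--(0,3)--(0,0)--(-1,0)--cycle;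
\draw[dashed] (-1,-3) rectangle (14,12);
\fill[gray!30] (19,-3) rectangle (20,13);
\draw[gray] (19,-3) grid (20,13);
\draw[thick] (19,-3) rectangle (20,13);
\end{tikzpicture}
\caption{Left: the points $(x,y)\in\mathbb{Z}^2$ with $\lfloor\frac12(\lfloor\frac x3\rfloor-\lfloor\frac y3\rfloor)\rfloor=0$ and $0\le x-\lfloor\frac x3\rfloor+y-\lfloor\frac y3\rfloor\le15$, each drawn as a unit square. This is the shadow of one member in the $(x,y)$-plane for $d=16$. It fits into the dashed $15\times15$ square. Right: the $1\times16$ brick that it replaces.}
\label{fig:strip}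
\end{figure}

\medskip
\noindent\textbf{One member by hand.} Let $d=16$, and consider the partition constructed in the proof of Proposition~\ref{prop:mix} with $q=1$ and this pair. All functions vanish at the origin, so the labels of the origin are all $0$. By Lemma~\ref{lem:bricks}(a) the member that contains the origin has the shadow $\{s=0,\ 0\le t\le15\}$ in the $(x,y)$-plane. The condition $s=0$ says $p(x)-p(y)\in\{0,1\}$: this is an infinite staircase of $3\times3$ blocks. The condition on $t$ cuts out a piece of it, shown in Figure~\ref{fig:strip}. The coordinate $x$ ranges from $-1$, at $(-1,-1)$ with $t=0$, to $13$, at $(13,9)$ with $t=15$. The coordinate $y$ ranges from $-3$, at $(2,-3)$ with $t=0$, to $11$, for example at $(9,11)$ with $t=14$. So the long side $16$ of the brick has been replaced by extent $15$ in each of two directions. Moving one block up and one to the right along the staircase raises $t$ by $4$ and each coordinate only by $3$. This gain has to outweigh the thickness of the staircase, and that is why the argument needs $d$ to be large.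

\begin{proof}[Proof of Theorem~\ref{thm:first}]
Let $d\ge16$. Apply Proposition~\ref{prop:mix} with $q=1$ and the pair above. Then $m_1=d$. On each member $X$ the coordinates $z_l$ vary by at most $d-2$, the function $s$ is constant, and $t$ varies by at most $d-1$.

We first bound $x$. Put $a=x-3s$, $b=y+3s$. Then $p(a)-p(b)=p(x)-p(y)-2s=\delta\in\{0,1\}$ and $F(a)+F(b)=F(x)+F(y)=t$. So \eqref{eq:identity} gives $t=G(x-3s)+\beta-2\delta$ with $\beta\in\{0,1,2\}$, and
\begin{equation}\label{eq:slack1}
G(x-3s)-2\le t\le G(x-3s)+2 .
\end{equation}
Consequently $G(x-3s)$ varies by at most $(d-1)+4=d+3$ on $X$. If two values of $x$ on $X$ differed by $\Delta\ge d-1\ge15$, then, $s$ being constant, \eqref{eq:growth} would give a difference of at least $\Delta+\lfloor\Delta/3\rfloor\ge(d-1)+5=d+4$, a contradiction. So $x$ varies by at most $d-2$ on $X$.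

This argument used only that $s$ agrees and $t$ differs by at most $d-1$ at any two of the points $(x,y)$ in question. By \eqref{eq:tau1} the same is true of the images of these points under $\tau$, whose first coordinates are $y+3$. So $y$ varies by at most $d-2$ on $X$ as well. Now Lemma~\ref{lem:lattice} with $D=d-1$ gives the partition, and $\frac1{2(d-1)}>\frac1{2d}$.
\end{proof}

\section{A tighter pair and the proof of Theorem~\ref{thm:second}}\label{sec:second}

There are two reasons to improve the pair. The first is the slack in \eqref{eq:slack1}: for given $x-3s$ the bounds leave $5$ values for $t$, and this decides how large $d$ must be in the argument. The second is more serious. To reduce $D$ from $d$ to $d-q$ with large $q$, we need $q$ exchange pairs, and the function $s$ of the $i$-th pair is only confined to $i$ consecutive values. The first pair satisfies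
\[
(s,t)(x+3,y-3)=(s+1,t),\qquad(s,t)(x+3,y+3)=(s,t+4)
\]
(here and in \eqref{eq:trans2} below $s,t$ on the right are taken at $(x,y)$), so a change of $s$ by $1$ costs a shift of $x$ by $3$. We now construct a pair for which the shift is $2$. To this end, move each point $(x,y)$ by a multiple of $(2,-2)$ into the strip in which the difference of the coordinates is $0$, $1$, $2$ or $3$, and use $F$ and $p$ there.

\medskip
\noindent\textbf{The pair.} Let
\[
k=\Bigl\lfloor\frac{x-y}4\Bigr\rfloor,\qquad a=x-2k,\qquad b=y+2k,
\]
so that $a-b\in\{0,1,2,3\}$, and let
\[
s(x,y)=k+p(a)-p(b),\qquad t(x,y)=F(a)+F(b).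
\]
Since $b\le a\le b+3$, we have $p(a)-p(b)\in\{0,1\}$. Replacing $(x,y)$ by $(x+2,y-2)$ changes $k$ to $k+1$ and leaves $a,b$ fixed. Replacing it by $(x+3,y+3)$ leaves $k$ fixed and adds $3$ to $a$ and $b$. Hence
\begin{equation}\label{eq:trans2}
(s,t)(x+2,y-2)=(s+1,t),\qquad(s,t)(x+3,y+3)=(s,t+4).
\end{equation}
The map $\tau(x,y)=(y+3,x)$ is again a symmetry:
\begin{equation}\label{eq:tau2}
s\circ\tau=1-s,\qquad t\circ\tau=t+2 .
\end{equation}
For if $x-y=4k+e$ with $0\le e\le3$, then $(y+3)-x=4(-k)+(3-e)$. So at $\tau(x,y)$ the numbers $k,a,b$ become $-k$, $y+3+2k=b+3$ and $x-2k=a$. Thus $s$ becomes $-k+p(b)+1-p(a)=1-s$, and $t$ becomes $F(b)+2+F(a)$.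

\begin{lemma}\label{lem:pair2}
This is an exchange pair.
\end{lemma}

\begin{proof}
Windows inside a strip $k=\text{const}$ are treated as for the first pair. The windows that cross from one strip to the next need a computation, and $\tau$ interchanges the two kinds of crossing.

Let $W$ be the window with lower-left corner $(x,y)$. By \eqref{eq:trans2} we may assume that $k=0$ at $(x,y)$, so $e=x-y\in\{0,1,2,3\}$. The differences (first minus second coordinate) at the points $(x,y)$, $(x+1,y+1)$, $(x+1,y)$, $(x,y+1)$ of $W$ are $e,e,e+1,e-1$.

\emph{Case $e\in\{1,2\}$.} All four differences lie between $0$ and $3$, so $k=0$ throughout $W$. Thus $s$ is the difference of the values of $p$ at the first and at the second coordinate, and $t$ is the sum of the values of $F$. By \eqref{eq:step}, $p$ cannot increase in both steps $x\to x+1$ and $y\to y+1$, since this would need $x\equiv y\equiv2\pmod3$, but $e\not\equiv0\pmod3$. If $F$ increases in both, $\operatorname{osc}s=0$ and $\operatorname{osc}t=2$. If $p$ increases in exactly one, $\operatorname{osc}s=\operatorname{osc}t=1$.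

\emph{Case $e=3$.} Now $x=y+3$. Put $\eta=F(y+1)-F(y)$ and $\theta=F(y+2)-F(y+1)$; by \eqref{eq:step} these lie in $\{0,1\}$ and are not both $0$. Recall that $F(u+3)=F(u)+2$ and $p(u+3)=p(u)+1$. The four points give the following.
\begin{itemize}
\item At $(y+3,y)$: $s=1$ and $t=2F(y)+2$.
\item At $(y+4,y+1)$: $s=1$ and $t=2F(y+1)+2=2F(y)+2+2\eta$.
\item At $(y+3,y+1)$: $s=p(y)+1-p(y+1)$ and $t=F(y)+F(y+1)+2=2F(y)+2+\eta$.
\item At $(y+4,y)$: the difference is $4$, so $k=1$ and $a=b=y+2$. Hence $s=1$ and $t=2F(y+2)=2F(y)+2+2(\eta+\theta-1)$.
\end{itemize}
If $\eta=1$, then $p(y+1)=p(y)$, so $s=1$ at all four points. The values of $t$, minus $2F(y)+2$, are $0,2,1,2\theta$. So $\operatorname{osc}s=0$ and $\operatorname{osc}t=2$. If $\eta=0$, then $\theta=1$, and $t$ takes the same value at all four points; moreover $p(y+1)=p(y)+1$, so $s=0$ at the third point and $s=1$ at the others. So $\operatorname{osc}s=1$ and $\operatorname{osc}t=0$.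

\emph{Case $e=0$.} The map $\tau$ takes $W$ onto the window with lower-left corner $(y+3,x)$, for which the difference is $3$. By \eqref{eq:tau2}, $s$ and $t$ have the same oscillations on $W$ as on $\tau(W)$, so this case follows from the preceding one.
\end{proof}

\begin{lemma}\label{lem:slack2}
Let $\hat x=x-2s(x,y)$ and $t=t(x,y)$. Then $G(\hat x)\le t\le G(\hat x)+3$. If $\hat x\equiv0\pmod3$, then $t\le G(\hat x)+2$.
\end{lemma}

\begin{proof}
Let $\delta=p(a)-p(b)\in\{0,1\}$ and $\beta=b-3p(b)\in\{0,1,2\}$. Then $\hat x=x-2k-2\delta=a-2\delta$, and $t=G(a)+\beta-2\delta$ by \eqref{eq:identity}. If $\delta=0$, then $t-G(\hat x)=\beta\in\{0,1,2\}$. If $\delta=1$, then $\hat x=a-2$ and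
\[
t-G(\hat x)=\beta+\bigl(G(a)-G(a-2)-2\bigr)=\beta+p(a)-p(a-2).
\]
For $a\equiv2\pmod3$, that is, for $\hat x\equiv0\pmod3$, this is $\beta\in\{0,1,2\}$. Otherwise it is $\beta+1\in\{1,2,3\}$.
\end{proof}

So for given $\hat x$ at most $4$ values of $t$ are possible rather than $5$. We record what this means for two points.

\begin{lemma}\label{lem:twopoints}
Let $(x,y)$ and $(x',y')$ be points at which the values $s,s'$ and $t,t'$ satisfy $|s-s'|\le i-1$ and $|t-t'|\le m-1$, where $i,m\ge1$, and let $\Delta=x'-x\ge0$. Put $\hat x=x-2s$ and $\hat x'=x'-2s'$. Then
\begin{equation}\label{eq:two}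
\hat x'-\hat x\ge\Delta-2(i-1),\qquad G(\hat x')-G(\hat x)\le m+2,\qquad \Delta\le2(i-1)+\tfrac34m+2 .
\end{equation}
\end{lemma}

\begin{proof}
The first inequality is clear from $\hat x'-\hat x=\Delta-2(s'-s)$. By Lemma~\ref{lem:slack2}, $G(\hat x')\le t'$ and $G(\hat x)\ge t-3$, so $G(\hat x')-G(\hat x)\le t'-t+3\le m+2$. Let $n=\hat x'-\hat x$. If $n\ge0$, then \eqref{eq:growth} gives $\frac13(4n-2)\le m+2$, that is, $n\le\frac34m+2$; for $n<0$ this holds anyway. Together with the first inequality this bounds $\Delta$.
\end{proof}

By \eqref{eq:tau2}, if two points satisfy the hypotheses on $s$ and $t$ in Lemma~\ref{lem:twopoints}, then so do their images under $\tau$, whose first coordinates are $y+3$ and $y'+3$. Hence \emph{every bound on the variation of $x$ that is derived from $|s-s'|\le i-1$ and $|t-t'|\le m-1$ alone holds for $y$ too}, and we need to treat only $x$.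

\begin{proof}[Proof of Theorem~\ref{thm:second}(i)]
Let $d\ge12$ and apply Proposition~\ref{prop:mix} with $q=1$ and the pair of this section. On each member the $z_l$ vary by at most $d-2$, $s$ is constant, and $t$ varies by at most $m_1-1=d-1$. Suppose that two points of a member have $\Delta=x'-x\ge d-1$. Since $s=s'$, we have $\hat x'-\hat x=\Delta$. By \eqref{eq:two} with $i=1$ and $m=d$, $G(\hat x')-G(\hat x)\le d+2$.
\begin{itemize}
\item If $d\ge13$, then $G(\hat x')-G(\hat x)\ge(d-1)+\lfloor(d-1)/3\rfloor\ge d+3$, a contradiction.
\item If $d=12$ and $\Delta\ge12$, then $G(\hat x')-G(\hat x)\ge12+4=16>14$, a contradiction.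
\item If $d=12$ and $\Delta=11$, then $G(\hat x')-G(\hat x)=11+p(\hat x+11)-p(\hat x)$. If $\hat x\not\equiv0\pmod3$, this is $15>14$, a contradiction. If $\hat x\equiv0\pmod3$, it is exactly $14$. In this case we use the last part of Lemma~\ref{lem:slack2}: $t\le G(\hat x)+2$, while $t'\ge G(\hat x')$. So $t'-t\ge14-2=12>d-1$, a contradiction.
\end{itemize}
So $x$, and by the symmetry also $y$, varies by at most $d-2$ on each member. Lemma~\ref{lem:lattice} with $D=d-1$ completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(ii)]
Let $d\ge16$ and $q=\lfloor(d-7)/9\rfloor$. Then $q\ge1$ and $d\ge9q+7>2q$. Apply Proposition~\ref{prop:mix} with this $q$ and the pair of this section. On each member the $z_l$ vary by at most $d-q-1$. For the coordinates $x_i$, Lemma~\ref{lem:twopoints} with $m=m_i=d+q+1-2i\ge1$ shows that any two values on a member differ by at most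
\[
2(i-1)+\tfrac34(d+q+1-2i)+2=\tfrac14(3d+3q+3+2i)\le\tfrac14(3d+5q+3)\le d-q-1 .
\]
Here we used $i\le q$, and the last inequality is equivalent to $9q+7\le d$. By the symmetry the same bound holds for $y_i$. So Lemma~\ref{lem:lattice} applies with $D=d-q$. Finally, $2d\,\varepsilon^*(d)\ge\frac d{d-q}\to\frac98$ as $d\to\infty$.
\end{proof}

\begin{remark}
The same computation with the first pair uses \eqref{eq:slack1}, with $x-3s$ in place of $\hat x$. It bounds the variation of $x_i$ by $3(i-1)+\frac34m_i+O(1)\le\frac34d+\frac94q+O(1)$. This is at most $d-q-1$ as soon as $13q\le d-O(1)$, and this computation gives only the constant $\frac{13}{12}$. The improvement to $\frac98$ comes from the shorter shift.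
\end{remark}

\section{An upper bound}\label{sec:upper}

The bound of Theorem~\ref{thm:upper} comes from volume. If each member is enlarged by $\varepsilon$ in all directions, no point is covered more than $d+1$ times, while each member gains at least the factor $(1+2\varepsilon)^d$ in volume because its volume is at most $1$. Since the members need not be measurable, we work with their closures and with open enlargements. Write $|A|$ for Lebesgue measure and $A+B=\{x+y:x\in A,\ y\in B\}$. We use the Brunn--Minkowski inequality: for nonempty compact $A,B\subseteq\mathbb{R}^d$,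
\[
|A+B|^{1/d}\ge|A|^{1/d}+|B|^{1/d}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $\mathcal P$ be a $(d+1,\varepsilon)$-secluded partition whose members have diameter at most $1$. For $X\in\mathcal P$ put $\hat X=X+(-\varepsilon,\varepsilon)^d$, an open set. If $p\in\hat X$, then $\bar B_\varepsilon(p)$ meets $X$. So each point lies in at most $d+1$ of the sets $\hat X$.

For $R>0$ let $\mathcal P_R$ be the set of members that meet $[-R,R]^d$. Since diameters are at most $1$, $\hat X\subseteq[-R-1-\varepsilon,R+1+\varepsilon]^d$ for $X\in\mathcal P_R$. So for every finite subfamily of $\mathcal P_R$ the measures of the sets $\hat X$ sum to at most $(d+1)(2R+2+2\varepsilon)^d$. Each of them is at least $(2\varepsilon)^d$, because $\hat X$ contains a translate of $(-\varepsilon,\varepsilon)^d$. Hence $\mathcal P_R$ is finite and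
\begin{equation}\label{eq:sum}
\sum_{X\in\mathcal P_R}|\hat X|\le(d+1)(2R+2+2\varepsilon)^d .
\end{equation}

The closure $\bar X$ of a member is compact, and it is contained in a closed unit cube because its projection to each axis lies in an interval of length $1$. Therefore $|\bar X|\le1$. Since the cube $(-\varepsilon,\varepsilon)^d$ is open, $\hat X=\bar X+(-\varepsilon,\varepsilon)^d$, and this contains $\bar X+[-\delta,\delta]^d$ for every $\delta\in(0,\varepsilon)$. The Brunn--Minkowski inequality, with $\delta\to\varepsilon$, and $|\bar X|\le1$ give
\[
|\hat X|\ge\bigl(|\bar X|^{1/d}+2\varepsilon\bigr)^d\ge(1+2\varepsilon)^d\,|\bar X| .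
\]
The sets $\bar X$ with $X\in\mathcal P_R$ cover $[-R,R]^d$, so $\sum_{X\in\mathcal P_R}|\bar X|\ge(2R)^d$. With \eqref{eq:sum} we obtain
\[
(1+2\varepsilon)^d(2R)^d\le(d+1)(2R+2+2\varepsilon)^d .
\]
Dividing by $(2R)^d$ and letting $R\to\infty$ gives $(1+2\varepsilon)^d\le d+1$. This holds for all admissible $\varepsilon$, so $\varepsilon^*(d)$ is finite and satisfies the same inequality. Therefore
\[
2d\,\varepsilon^*(d)\le d\bigl((d+1)^{1/d}-1\bigr)=d\bigl(e^{\ln(d+1)/d}-1\bigr),
\]
and the right side is asymptotic to $\ln d$ because $\ln(d+1)/d\to0$.
\end{proof}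

For $d=1$ Theorem~\ref{thm:upper} gives $\varepsilon\le\frac12$, which is the bound in \eqref{eq:question}. For large $d$, Theorems~\ref{thm:second} and~\ref{thm:upper} together place $2d\,\varepsilon^*(d)$ between $\frac98-o(1)$ and $(1+o(1))\ln d$.

\begin{thebibliography}{9}
\bibitem{PMS} \emph{Partitions of $\mathbb{R}^n$ with Maximal Seclusion}, \url{https://core.ac.uk/download/573442673.pdf}.
\end{thebibliography}

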